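\title{The Products $\mathbf{K4}\times\mathbf{GL}$ and $\mathbf{Grz}\times\mathbf{Grz}$ Are $\Pi^1_2$-Complete}

\begin{abstract}
We determine the exact complexity of the product modal logics $\mathbf{K4}\times\mathbf{GL}$ and $\mathbf{Grz}\times\mathbf{Grz}$: validity in each of them is $\Pi^1_2$-complete under computable many-one reductions. The upper bound is a L\"owenheim--Skolem argument. For the lower bound we write a bimodal formula that uses converse well-foundedness twice: once to force a copy of the natural numbers, on which a register machine with a guessed oracle is simulated, and once to say that no run of the machine passes a marked instruction infinitely often. The same method gives $\Pi^1_2$-hardness for a range of products of transitive logics in which one of the two components may be linear.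
\end{abstract}

\section{Introduction}

\subsection{The problem}

A \emph{frame} is a pair $\mathfrak F=(W,R)$ of a nonempty set and a binary relation on it. The \emph{product} of frames $\mathfrak F_1=(W_1,R_1)$ and $\mathfrak F_2=(W_2,R_2)$ is $\mathfrak F_1\times\mathfrak F_2=(W_1\times W_2,R_h,R_v)$, where
\[
(u,v)R_h(u',v')\iff uR_1u'\text{ and }v=v',\qquad (u,v)R_v(u',v')\iff u=u'\text{ and }vR_2v'.
\]
Bimodal formulas have two boxes $\Box_h$ and $\Box_v$, interpreted by $R_h$ and $R_v$. For Kripke complete unimodal logics $L_1,L_2$, the \emph{product logic} $L_1\times L_2$ is the set of bimodal formulas valid in all frames $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1\models L_1$ and $\mathfrak F_2\models L_2$. In a product frame a propositional letter is a subset of $W_1\times W_2$, that is, a binary relation between the points of one frame and the points of the other, and so a formula can compare the two frames with each other.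

The components that concern us are the following. A relation $R$ is \emph{conversely well-founded} (\emph{c.w.f.}) if there is no infinite chain $y_0Ry_1Ry_2\cdots$. Then $\mathbf{K4}$ is the logic of all transitive frames, $\mathbf{GL}$ is the logic of all transitive c.w.f.\ frames, and $\mathbf{Grz}$ is the logic of all partial orders (reflexive, transitive and antisymmetric frames) without infinite strictly ascending chains. The products $\mathbf{K4}\times\mathbf{GL}$ and $\mathbf{Grz}\times\mathbf{Grz}$ are known to be undecidable, and so far $\Pi^1_1$-completeness results for products of transitive logics have been obtained only when one component is a `linear discrete' logic such as the logic of $(\omega,<)$. The problem, posed in \cite{PTML}, is to determine the exact complexity of the validity problem for $\mathbf{K4}\times\mathbf{GL}$ and $\mathbf{Grz}\times\mathbf{Grz}$.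

What should one expect? If the frames of both components are defined by finitely many first-order sentences, as for $\mathbf{K4}\times\mathbf{K4}$, then validity of a bimodal formula is a first-order consequence of these sentences, and so it is recursively enumerable (r.e.). Converse well-foundedness is not of this kind. For a relation on $\omega$ it is expressed by one universal quantifier over functions, so satisfiability in $\mathbf{K4}\times\mathbf{GL}$ reads ``there is a countable model such that every sequence of its points fails to be a chain'', which is $\Sigma^1_2$. This bound looks crude, and $\Pi^1_1$ is the natural guess for validity. It is what one gets when two computable frames are fixed and only the valuation varies. It is also what one would get if well-foundedness could always be certified: fix a computable well-ordering $\prec$ of $\omega$; the existence of a map $f\colon W_2\to\omega$ with $f(y')\prec f(y)$ whenever $yR_2y'$ is a $\Sigma^1_1$ condition implying that $R_2$ is c.w.f., so if every satisfiable formula had a countable model with such a map, then satisfiability would be $\Sigma^1_1$. We show that the guess is wrong and the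 crude bound is exact.

\subsection{Results}

A formula is \emph{satisfiable in $L_1\times L_2$} if it is true at some point of some model on a product $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_i\models L_i$. Thus $\varphi\in L_1\times L_2$ if and only if $\neg\varphi$ is not satisfiable in $L_1\times L_2$.

\begin{theorem}\label{thm:main}
The validity problems for $\mathbf{K4}\times\mathbf{GL}$ and for $\mathbf{Grz}\times\mathbf{Grz}$ are both $\Pi^1_2$-complete under computable many-one reductions. Equivalently, satisfiability is $\Sigma^1_2$-complete. In particular, neither logic is r.e., nor even $\Pi^1_1$ or $\Sigma^1_2$.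
\end{theorem}

The proof gives more. Let $\mathbf{S4}$ be the logic of all reflexive transitive frames, $\mathbf{GL.3}$ the logic of all c.w.f.\ strict linear orders, and $\mathbf{Grz.3}$ the logic of all reflexive linear orders without infinite strictly ascending chains. Let $\mathbf{K4.3}$ and $\mathbf{S4.3}$ be $\mathbf{K4}$ and $\mathbf{S4}$ extended by the axiom
\[
.3\;=\;\Box(\Box^+z\to z')\vee\Box(\Box^+z'\to z),\qquad\text{where }\Box^+\psi=\psi\wedge\Box\psi .
\]
Write $\mathrm{Fr}(L)$ for the class of all frames validating $L$. A class of frames is \emph{admissible} if it consists of all frames that satisfy some r.e.\ set $\Sigma$ of first-order sentences, possibly together with the condition ``c.w.f.''\ or the condition ``no infinite strictly ascending chains''.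

\begin{theorem}\label{thm:general}
Let $L_1,L_2$ be Kripke complete with $\mathbf{K4}\subseteq L_1$, and suppose that
\begin{enumerate}
\item[(A)] $L_1\subseteq\mathbf{GL.3}$ or $L_1\subseteq\mathbf{Grz.3}$, and $L_2\in\{\mathbf{GL},\mathbf{Grz}\}$; or
\item[(B)] $L_1\subseteq\mathbf{GL}$ or $L_1\subseteq\mathbf{Grz}$, and $\mathbf{GL}\subseteq L_2\subseteq\mathbf{GL.3}$ or $\mathbf{Grz}\subseteq L_2\subseteq\mathbf{Grz.3}$.
\end{enumerate}
Then validity in $L_1\times L_2$ is $\Pi^1_2$-hard. It is $\Pi^1_2$-complete if moreover $\mathrm{Fr}(L_1)$ and $\mathrm{Fr}(L_2)$ are admissible. The classes of frames for $\mathbf{K4}$, $\mathbf{S4}$, $\mathbf{GL}$, $\mathbf{Grz}$, $\mathbf{K4.3}$, $\mathbf{S4.3}$, $\mathbf{GL.3}$ and $\mathbf{Grz.3}$ are admissible.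
\end{theorem}

For example, $\mathbf{GL}\times\mathbf{GL}$, $\mathbf{S4}\times\mathbf{Grz}$ and $\mathbf{K4.3}\times\mathbf{GL}$ fall under (A), and $\mathbf{K4}\times\mathbf{GL.3}$ falls under (B). We make no claim when both components are linear.

\subsection{Plan of the proof}

Section~\ref{sec:prelim} collects the background and Section~\ref{sec:upper} proves the upper bound. For the lower bound, a $\Sigma^1_2$ statement has the form ``there is a set $X$ such that a tree computed from $X$ has no infinite branch''. The set $X$ will be part of the valuation, and a hypothetical branch will be turned into an infinite chain of the second frame. Section~\ref{sec:toy} shows this mechanism on a graph with two vertices. Section~\ref{sec:programs} puts the $\Sigma^1_2$ statement into the form of a problem about register programs. Section~\ref{sec:grid} gives a formula that makes the natural numbers available in both coordinates, and Section~\ref{sec:simulation} simulates programs on them, which settles $\mathbf{K4}\times\mathbf{GL}$. Section~\ref{sec:reflexive} transfers the construction to reflexive frames, and Section~\ref{sec:transpose} exchanges the roles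 of the coordinates to allow a linear second component.

\section{Background}\label{sec:prelim}

\subsection{Models and generated subframes}

Formulas are built from propositional letters by Boolean connectives and boxes, and $\Diamond\psi$ abbreviates $\neg\Box\neg\psi$. A \emph{model} on a frame assigns to each letter a set of points; $\Box\psi$ is true at $y$ if $\psi$ is true at every $y'$ with $yRy'$. When $yRy'$ we say that $y$ \emph{sees} $y'$, or that $y'$ is a \emph{successor} of $y$, and $R(y)$ is the set of successors of $y$. A formula is \emph{valid} in a frame if it is true at all points of all models on it, and \emph{satisfied} in a frame if it is true at some point of some model on it. The \emph{logic of} a class of frames is the set of formulas valid in all its members, and a logic is \emph{Kripke complete} if it is the logic of some class. The logics $\mathbf{K4.3}$ and $\mathbf{S4.3}$, which were defined by an axiom, are Kripke complete by the standard canonical model argument; below only their classes of frames matter.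

A \emph{strictly ascending chain} is a chain $y_0Ry_1R\cdots$ with $y_i\ne y_{i+1}$ for all $i$; in a partial order this means $y_0<y_1<\cdots$. A c.w.f.\ relation is irreflexive, since $yRy$ gives a constant infinite chain.

Let $(W,R)$ be transitive and $r\in W$. The subframe on $\{r\}\cup R(r)$ is \emph{generated} by $r$; it is closed under successors. A transitive frame is \emph{rooted} with root $r$ if $W=\{r\}\cup R(r)$. If $\mathfrak F_1,\mathfrak F_2$ are transitive, the product of the subframes generated by $r_1$ and $r_2$ is closed under $R_h$ and $R_v$, so restricting a model to it does not change the truth value of any formula at its points. A \emph{rooted model} is a model on a product of rooted transitive frames, and $(r_1,r_2)$ is its \emph{root}.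

We call points of $W_1$ \emph{columns} and points of $W_2$ \emph{rows}, identifying $x$ with $\{x\}\times W_2$ and $v$ with $W_1\times\{v\}$. Put
\[
\boxplus\psi=\Box_h^+\Box_v^+\psi,\qquad \mathrm{col}(z)=\Box^+_h(\Box_v^+z\vee\Box_v^+\neg z),\qquad \mathrm{row}(z)=\Box^+_v(\Box_h^+z\vee\Box_h^+\neg z).
\]
At the root of a rooted model, $\boxplus\psi$ says that $\psi$ is true everywhere, $\Box_h^+\psi$ that $\psi$ is true at all points $(x,r_2)$, and $\Box_v^+\psi$ that $\psi$ is true at all points $(r_1,v)$. Hence $\mathrm{col}(z)$ says that $z$ depends only on the first coordinate, and then we treat $z$ as a subset of $W_1$; and $\mathrm{row}(z)$ says that $z$ depends only on the second coordinate, and then we treat $z$ as a subset of $W_2$. For a letter $z$ we write $z(x,v)$ for $(x,v)\models z$.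

\subsection{The frames of the component logics}

The product $L_1\times L_2$ is defined through \emph{all} frames validating $L_i$, which could be more than the frames used to define $L_i$. For our logics nothing new appears. Call a frame \emph{weakly connected} if $xRy$ and $xRy'$ imply $y=y'$ or $yRy'$ or $y'Ry$.

\begin{lemma}\label{lem:frames}
Let $\mathfrak F$ be a frame.
\begin{enumerate}
\item[(i)] $\mathfrak F\models\mathbf{K4}$ iff $\mathfrak F$ is transitive, and $\mathfrak F\models\mathbf{S4}$ iff $\mathfrak F$ is reflexive and transitive.
\item[(ii)] $\mathfrak F\models\mathbf{GL}$ iff $\mathfrak F$ is transitive and c.w.f.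
\item[(iii)] $\mathfrak F\models\mathbf{Grz}$ iff $\mathfrak F$ is a partial order without infinite strictly ascending chains.
\item[(iv)] For $L\in\{\mathbf{K4},\mathbf{S4},\mathbf{GL},\mathbf{Grz}\}$, $\mathfrak F\models L\mathbf{.3}$ iff $\mathfrak F\models L$ and $\mathfrak F$ is weakly connected.
\end{enumerate}
\end{lemma}

\begin{proof}
In (i)--(iii) the direction ``if'' holds by the definition of the logics. For ``only if'' we exhibit formulas of the logic that force the frame conditions.

(i) The formula $\Box z\to\Box\Box z$ is valid in transitive frames. If $xRyRy'$ but not $xRy'$, it fails at $x$ when $z$ is true exactly on $R(x)$. The formula $\Box z\to z$ is valid in reflexive frames, and if $xRx$ fails, it fails at $x$ when $z$ is false exactly at $x$. So frames for all four logics are transitive, and frames for $\mathbf{S4}$ and $\mathbf{Grz}$ are reflexive.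

(ii) The formula $\Box(\Box z\to z)\to\Box z$ is in $\mathbf{GL}$. Indeed, let $\Box z$ fail at $x$ in a transitive c.w.f.\ frame. Some successor $y$ of $x$ with $\neg z$ has no successor with $\neg z$, for otherwise we could choose an infinite chain of such points, all of them successors of $x$ by transitivity. At $y$ we have $\Box z\wedge\neg z$, so the premise fails at $x$. Conversely, if a frame has an infinite chain $y_0Ry_1R\cdots$, let $z$ be false exactly at the $y_i$. Then $\Box z$ fails at every $y_i$, so $\Box z\to z$ holds everywhere, and the formula fails at $y_0$.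

(iii) The formula $g=\Box(\Box(z\to\Box z)\to z)\to z$ is in $\mathbf{Grz}$. Indeed, let $z$ fail at $x$ in a partial order without infinite strictly ascending chains, and take $y\ge x$ maximal with $\neg z$. Then $z$ holds at all points strictly above $y$, so $z\to\Box z$ holds at all points $\ge y$, and $\Box(z\to\Box z)\wedge\neg z$ holds at $y$; the premise of $g$ fails at $x$. Conversely, let a reflexive transitive frame validate $g$. If $xRyRx$ with $x\neq y$, let $z$ be false exactly at $x$. Then $z\to\Box z$ fails at $y$, so $\Box(z\to\Box z)$ fails at $x$, so $\Box(z\to\Box z)\to z$ holds everywhere, and $g$ fails at $x$. Hence the frame is a partial order. If $y_0<y_1<\cdots$, let $z$ be false exactly at the points $y_{2i}$. Then $z\to\Box z$ fails at $y_{2i+1}$, so $\Box(z\to\Box z)$ fails at $y_{2i}$; again $\Box(z\to\Box z)\to z$ holds everywhere, and $g$ fails at $y_0$.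

(iv) First, $.3$ is valid in a frame iff the frame is weakly connected. If $.3$ fails at $x$, there are successors $y,y'$ of $x$ with $\Box^+z\wedge\neg z'$ at $y$ and $\Box^+z'\wedge\neg z$ at $y'$, which excludes each of $y=y'$, $yRy'$ and $y'Ry$. If $y,y'$ are successors of $x$ satisfying none of the three, then $.3$ fails at $x$ when $z$ is true exactly on $\{y\}\cup R(y)$ and $z'$ exactly on $\{y'\}\cup R(y')$. This proves (iv) for $\mathbf{K4}$ and $\mathbf{S4}$. Let $L$ be $\mathbf{GL}$ or $\mathbf{Grz}$. Linear orders are weakly connected, so $.3\in L\mathbf{.3}$, and $L\subseteq L\mathbf{.3}$; this gives ``only if''. Conversely, let $\mathfrak F\models L$ be weakly connected and let a formula fail at $x$. It fails in the subframe generated by $x$, in which any two distinct points are comparable. This subframe is a c.w.f.\ strict linear order if $L=\mathbf{GL}$, and a reflexive linear order without infinite strictly ascending chains if $L=\mathbf{Grz}$. So the formula is not in $L\mathbf{.3}$.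
\end{proof}

All these conditions pass to subframes. In particular, generated subframes of $\mathbf{GL}$-frames and $\mathbf{Grz}$-frames are again such frames.

\subsection{Ranks}

If no infinite $R$-chain starts at $y$, the ordinal $\mathrm{rk}(y)=\sup\{\mathrm{rk}(y')+1: yRy'\}$ is defined by recursion. For example, in $(\lambda,>)$, with $\lambda$ an ordinal, each $\alpha$ sees the smaller ordinals and $\mathrm{rk}(\alpha)=\alpha$. Transitivity makes every point behave like an ordinal as far as ranks are concerned.

\begin{lemma}\label{lem:rank}
Let $R$ be transitive and let no infinite $R$-chain start at $y$. Then the ranks of the successors of $y$ are exactly the ordinals below $\mathrm{rk}(y)$.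
\end{lemma}

\begin{proof}
Successors have smaller rank by definition. For the converse we use induction on $\mathrm{rk}(y)$. Let $\beta<\mathrm{rk}(y)$. There is $y'$ with $yRy'$ and $\beta<\mathrm{rk}(y')+1$. If $\mathrm{rk}(y')=\beta$ we are done. Otherwise $y'$ has a successor of rank $\beta$ by the induction hypothesis, and $y$ sees it by transitivity.
\end{proof}

\subsection{The analytical hierarchy}

Formulas and programs are coded by natural numbers. A predicate of numbers and subsets of $\omega$ is \emph{arithmetical} if it is defined with quantifiers over numbers only. It is $\Pi^1_1$ if it has the form $\forall Y\,\theta$, and $\Sigma^1_2$ if it has the form $\exists X\forall Y\,\theta$, where $\theta$ is arithmetical and $X,Y$ range over subsets of $\omega$; negations give $\Sigma^1_1$ and $\Pi^1_2$. Functions and relations on $\omega$ are coded by sets, and finitely many like set quantifiers contract to one. A set $B$ is \emph{$\Sigma^1_2$-hard} if every $\Sigma^1_2$ set $A$ many-one reduces to it, that is, $e\in A\iff f(e)\in B$ for some computable $f$; it is \emph{$\Sigma^1_2$-complete} if it is also $\Sigma^1_2$. The same terms are used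 for $\Pi^1_2$. We need three textbook facts.
\begin{enumerate}
\item[(H1)] Every r.e.\ set is $\Pi^1_1$, every $\Pi^1_1$ set is $\Sigma^1_2$, and $\Sigma^1_2$ is closed under preimages by computable functions.
\item[(H2)] Some $\Pi^1_2$ set is not $\Sigma^1_2$.
\item[(H3)] (Kleene normal form.) Every $\Pi^1_1$ predicate of $e\in\omega$ and $X\subseteq\omega$ has the form $\forall f\in\omega^\omega\,\exists n\,R(e,\bar X(n),\bar f(n))$ with $R$ recursive. Here $\bar f(n)$ codes $(f(0),\dots,f(n-1))$, and $\bar X(n)$ codes the first $n$ values of the characteristic function of $X$.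
\end{enumerate}

\section{The upper bound}\label{sec:upper}

By Lemma~\ref{lem:frames}, each of the eight classes of frames listed in Theorem~\ref{thm:general} is admissible, with a finite $\Sigma$ chosen among reflexivity, transitivity, antisymmetry and weak connectedness.

\begin{proposition}\label{prop:upper}
If $\mathrm{Fr}(L_1)$ and $\mathrm{Fr}(L_2)$ are admissible, then satisfiability in $L_1\times L_2$ is $\Sigma^1_2$, and validity is $\Pi^1_2$.
\end{proposition}

\begin{proof}
Let $\Sigma_i$ be the r.e.\ set of sentences for $\mathrm{Fr}(L_i)$. We first reduce to countable models. A model on $\mathfrak F_1\times\mathfrak F_2$, restricted to the letters $z_1,\dots,z_m$ of a formula $\varphi$, is a two-sorted first-order structure $(W_1,W_2;R_1,R_2,Z_1,\dots,Z_m)$ with $Z_j\subseteq W_1\times W_2$. Truth of $\varphi$ at $(x,y)$ is expressed by a first-order formula, the standard translation, which reads $z_j$ as $Z_j(x,y)$, reads $\Box_h$ as a universal quantifier over $R_1$-successors of $x$, and reads $\Box_v$ as a universal quantifier over $R_2$-successors of $y$. Let $\varphi$ be true at $(x,y)$, with $\mathfrak F_i\models L_i$. By the downward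 L\"owenheim--Skolem theorem there is a countable elementary substructure containing $x$ and $y$. It is a model on a product $\mathfrak F_1'\times\mathfrak F_2'$ of subframes, $\varphi$ is true at $(x,y)$ in it, and $\mathfrak F_i'$ satisfies $\Sigma_i$. A forbidden chain in $\mathfrak F'_i$ would be one in $\mathfrak F_i$. So $\mathfrak F_i'\models L_i$.

Therefore $\varphi$ is satisfiable iff there exist nonempty $W_1,W_2\subseteq\omega$, relations $R_1,R_2$, a set $\|\psi\|\subseteq W_1\times W_2$ for each subformula $\psi$ of $\varphi$, and sets $\mathrm{Sat}_1,\mathrm{Sat}_2$ of pairs (first-order formula, finite assignment) such that: the sets $\|\psi\|$ obey the truth clauses of the connectives and boxes; $\|\varphi\|\ne\emptyset$; $\mathrm{Sat}_i$ obeys Tarski's clauses over $(W_i,R_i)$ and contains all sentences of $\Sigma_i$; and $(W_i,R_i)$ satisfies its chain condition, if it has one. The clauses determine $\|\psi\|$ and $\mathrm{Sat}_i$ as the true extensions. All conditions but the last are arithmetical, because $\Sigma_i$ is r.e. The last one says that no function $\omega\to W_i$ enumerates a forbidden chain, which is $\Pi^1_1$. The whole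 statement has the form $\exists X\forall Y\,\theta$.
\end{proof}

\section{The idea on a graph with two vertices}\label{sec:toy}

Satisfiability asserts that a model exists, so it supplies the quantifier $\exists X$ for free. The difficulty is the quantifier $\forall Y$: a single model must say something about all infinite paths of a structure. Here is how converse well-foundedness does this, already with one modality.

Consider a finite directed graph with vertices $q_0,q_1,\dots$ and edges of two kinds, ordinary and marked. We want a formula that is satisfiable in $\mathbf{GL}$ only if no path from $q_0$ uses marked edges infinitely often. Take letters $T$ and $K_q$, and think of a point $t$ where $T$ holds as being responsible for the set $O(t)$ of all vertices $q$ with $t\models\Diamond K_q$. Responsibility stays with $t$ along an ordinary edge and is handed to a successor of $t$ along a marked edge. So let $\theta$ be the conjunction of $\Diamond K_q\to\Diamond K_{q'}$ for ordinary edges from $q$ to $q'$ and of $\Diamond K_q\to\Diamond(T\wedge\Diamond K_{q'})$ for marked edges from $q$ to $q'$, and let $\chi=T\wedge\Diamond K_{q_0}\wedge\Box^+(T\to\theta)$.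

Let the graph have an ordinary loop at $q_0$, a marked edge from $q_0$ to $q_1$, and an ordinary loop at $q_1$. A path uses the marked edge at most once. The loops contribute tautologies, so $\theta$ amounts to $\Diamond K_{q_0}\to\Diamond(T\wedge\Diamond K_{q_1})$. Take four points $t_0,t_1,k_0,k_1$, where $t_0$ sees the other three, $t_1$ sees $k_1$, $T$ holds at $t_0,t_1$, and $K_{q_i}$ holds at $k_i$. This is a $\mathbf{GL}$-frame, $\theta$ holds at $t_0$ with witness $t_1$, and $\theta$ holds at $t_1$ because $t_1$ does not see $k_0$. So $\chi$ is true at $t_0$. Note that the infinite path that stays at $q_0$ costs nothing.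

Now add an ordinary edge from $q_1$ to $q_0$, so that $q_0q_1q_0q_1\cdots$ uses the marked edge infinitely often. The formula $\theta$ gains the conjunct $\Diamond K_{q_1}\to\Diamond K_{q_0}$. If $\chi$ holds at $t_0$ in a transitive frame, then $q_0\in O(t_0)$, so $t_0$ sees $t_1$ with $T$ and $q_1\in O(t_1)$; then $q_0\in O(t_1)$, so $t_1$ sees $t_2$ with $T$ and $q_1\in O(t_2)$; and so on. The frame has an infinite chain, and $\chi$ is not satisfiable in $\mathbf{GL}$. It is satisfiable in $\mathbf{K4}$, at a single reflexive point where all letters are true.

To reach $\Sigma^1_2$ the graph must be infinite, its edges must be computable from an oracle $X$, and $X$ must be read off the model. The second dimension is used for exactly this.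

\section{Programs with an oracle}\label{sec:programs}

The infinite graph will be the graph of configurations of a nondeterministic register program. A vertex will later be named by a letter and one natural number, so we code all registers into one number by prime powers.

Let $p_1=2,p_2=3,\dots$ be the primes. A \emph{program} $P$ consists of a number $k\ge1$ of registers, a finite set $Q$ of states, an initial state $q_0$, and one instruction for each state. A \emph{configuration} is a pair $(q,n)$ with $q\in Q$ and $n\ge1$; the number $n=\prod_{j\le k}p_j^{c_j}$ codes the register contents $c_1,\dots,c_k$. Let $v_2(n)$ be the exponent of $2$ in $n$, the content of register~1. For $X\subseteq\omega$, the successors of $(q,n)$ under the relation $\to_X$ depend on the instruction of $q$: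
\begin{itemize}
\item $\mathrm{inc}_j(q')$: the successor is $(q',p_jn)$;
\item $\mathrm{dec}_j(q',q'')$: the successor is $(q',n/p_j)$ if $p_j\mid n$, and $(q'',n)$ otherwise;
\item $\mathrm{choose}(q',q'')$: the successors are $(q',n)$ and $(q'',n)$;
\item $\mathrm{query}(q',q'')$: the successor is $(q',n)$ if $v_2(n)\in X$, and $(q'',n)$ otherwise;
\item $\mathrm{rec}(q')$: the successor is $(q',n)$;
\item $\mathrm{halt}$: there is no successor.
\end{itemize}
A \emph{run} is a finite or infinite $\to_X$-path from $(q_0,1)$, the configuration with all registers empty. All numbers occurring in a run have their prime factors among $p_1,\dots,p_k$. A run is \emph{recurrent} if it executes rec-instructions infinitely often; these steps are the marked edges. Let $\mathrm{NR}$ be the set of programs $P$ for which there is $X\subseteq\omega$ such that no run under $\to_X$ is recurrent.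

The marking is essential. Every configuration has at most two successors, so by K\"onig's lemma there is no infinite run iff for some $l$ there is no run of length $l$, and this depends on finitely many values of $X$. With ``infinite'' in place of ``recurrent'' the problem would thus be r.e. The marking lets a program guess an arbitrary natural number by a loop that is not penalized for running forever.

\begin{lemma}\label{lem:NR}
$\mathrm{NR}$ is $\Sigma^1_2$-hard.
\end{lemma}

\begin{proof}
Let $A$ be $\Sigma^1_2$. By (H3) there is a recursive $R$ with
\[
e\in A\iff\exists X\subseteq\omega\ \forall f\in\omega^\omega\ \exists n\ R(e,\bar X(n),\bar f(n)).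
\]
The program $P_e$ loads $e$ into a register by $e$ increments, puts $m:=0$, lets $s$ be the code of the empty sequence, and repeats the following round.
\begin{enumerate}
\item Compute $\bar X(m)$: for $i=0,\dots,m-1$ copy $i$ into register~1, which is otherwise kept empty, execute a query, record the answer, and empty register~1.
\item Decide $R(e,\bar X(m),s)$. If it holds, halt.
\item Execute rec.
\item Guess $y$: put $y:=0$ and repeatedly choose between $y:=y+1$ and leaving the loop.
\item Append $y$ to the sequence coded by $s$, and put $m:=m+1$.
\end{enumerate}
Register machines with increment and test-and-decrement compute all recursive functions (Minsky; Shepherdson--Sturgis), and $\mathrm{choose}(q',q')$ is a jump. So with sufficiently many registers $P_e$ is a program in our sense, computable from $e$.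

Fix $X$. We claim that a recurrent run exists iff there is $f$ with $\neg R(e,\bar X(n),\bar f(n))$ for all $n$. Given such an $f$, the run that guesses $f(m)$ in round $m$ has $s=\bar f(m)$ at the start of round $m$, never halts, and executes rec in every round. Conversely, each round contains only one rec, so a recurrent run completes every round. Let $f(m)$ be its guess in round $m$. The test in round $m$ was negative, which means $\neg R(e,\bar X(m),\bar f(m))$. Thus $e\in A$ iff $P_e\in\mathrm{NR}$.
\end{proof}

\section{A grid of ranks}\label{sec:grid}

We need the natural numbers inside an arbitrary product of a transitive frame and a $\mathbf{GL}$-frame. Neither frame need look like $\omega$, and a formula cannot name individual points. What it can control is rank: by Lemma~\ref{lem:rank}, the points of rank $n$ collectively play the role of the number $n$. We select a set $M$ of columns and a set $N$ of rows to serve as numbers, leaving the other points free for other purposes, and we relativize the modalities: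
\[
\langle h\rangle\psi=\Diamond_h(M\wedge\psi),\quad [h]\psi=\Box_h(M\to\psi),\quad \langle v\rangle\psi=\Diamond_v(N\wedge\psi),\quad [v]\psi=\Box_v(N\to\psi).
\]
A third letter $D$, the diagonal, is to say that a column and a row are the same number.

\begin{definition}\label{def:graded}
A rooted model on $\mathfrak F_1\times\mathfrak F_2$ is \emph{graded} if $M$ depends only on the first coordinate and $N$ only on the second; the restrictions $(M,R_1)$ and $(N,R_2)$ are c.w.f.; in each of them the set of ranks is exactly $\omega$; and for $x\in M$, $v\in N$ we have $D(x,v)$ iff $\mathrm{rk}(x)=\mathrm{rk}(v)$.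
\end{definition}

From now on $x,x'$ range over $M$ and $v,v'$ over $N$, and their ranks are taken in $(M,R_1)$ and $(N,R_2)$. Let $\gamma$ be the conjunction of $\mathrm{col}(M)$, $\mathrm{row}(N)$ and
\begin{align*}
\text{(G1)}\quad&\boxplus\big(M\wedge N\to(D\leftrightarrow(\neg\langle h\rangle D\wedge[v]\langle h\rangle D))\big),\\
\text{(G2)}\quad&\boxplus\big(M\wedge N\wedge D\to[h]\langle v\rangle D\big),\\
\text{(G3)}\quad&\boxplus\big(M\wedge N\wedge D\to([h]\bot\vee\langle h\rangle[v](D\vee\langle h\rangle D))\big),\\
\text{(G4)}\quad&\Box^+_v(N\to\langle h\rangle D),\\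
\text{(G5)}\quad&\Box^+_h(M\to\langle v\rangle\langle v\rangle D),\\
\text{(G6)}\quad&\langle h\rangle\top.
\end{align*}
Formula (G1) is a recursive definition of the diagonal. To see it work, take $(\omega,>)$ for both $M$ and $N$. In row $0$ the conjunct $[v]\langle h\rangle D$ is vacuous, so $D(x,0)$ holds iff no $x'<x$ has $D(x',0)$; this puts $D$ at $x=0$ only. In row $1$ the conjunct asks that $x$ see column $0$, so $x\ge1$, and $D$ sits at the least such $x$. In row $n$ it asks for $x\ge n$. Formula (G2) matches each horizontal step from a diagonal point by a vertical step; it carries converse well-foundedness over from the second frame to $M$, which is needed because the first frame is only transitive. Formula (G3) excludes limit ranks, and (G4)--(G6) say that the two sets of ranks agree, have no largest element, and are nonempty.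

\begin{lemma}\label{lem:grid}
Let $\mathfrak M$ be a rooted model on $\mathfrak F_1\times\mathfrak F_2$.
\begin{enumerate}
\item[(i)] If $\mathfrak M$ is graded, then $\gamma$ holds at the root.
\item[(ii)] If $\mathfrak F_2$ is c.w.f.\ and $\gamma$ holds at the root, then $\mathfrak M$ is graded.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) First, $r_1\notin M$: otherwise $r_1$ has a finite rank $a$ and sees a point of $M$ of rank $a+1$. In the same way $r_2\notin N$. So $r_1$ sees all of $M$ and $r_2$ sees all of $N$. Let $\mathrm{rk}(x)=a$ and $\mathrm{rk}(v)=n$. By Lemma~\ref{lem:rank}, $(x,v)\models\langle h\rangle D$ iff $n<a$; hence $(x,v)\models[v]\langle h\rangle D$ iff $m<a$ for all $m<n$, that is, iff $n\le a$. So the right side of the equivalence in (G1) holds iff $a=n$. Now let $a=n$. For (G2), a successor $x'$ of $x$ has rank below $n$, and $v$ sees some $v'$ of that rank. For (G3), if $a=0$ then $[h]\bot$ holds; otherwise $x$ sees some $x'$ of rank $a-1$, every successor $v'$ of $v$ has rank at most $a-1$, and so $D$ or $\langle h\rangle D$ holds at $(x',v')$. For (G4), given $v$ take $x$ of the same rank. For (G5), given $x$ of rank $a$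 take $v$ of rank $a+1$ and a successor $v'$ of $v$ of rank $a$. Finally (G6) holds as $M\ne\emptyset$.

(ii) Since $\mathfrak F_2$ is c.w.f., every $v\in N$ has a rank. Nothing is known yet about $M$.

\emph{Step 1. If $D(x,v)$, then no infinite chain in $M$ starts at $x$, and $\mathrm{rk}(x)=\mathrm{rk}(v)$.} Induction on $\mathrm{rk}(v)$. Let $xR_1x'$. By (G2) there is $v'$ with $vR_2v'$ and $D(x',v')$. By the induction hypothesis no infinite chain in $M$ starts at $x'$, and $\mathrm{rk}(x')=\mathrm{rk}(v')<\mathrm{rk}(v)$. As $x'$ was arbitrary, no infinite chain in $M$ starts at $x$, and $\mathrm{rk}(x)\le\mathrm{rk}(v)$. Now let $vR_2v'$. By (G1) there is $x'$ with $xR_1x'$ and $D(x',v')$, so $\mathrm{rk}(v')=\mathrm{rk}(x')<\mathrm{rk}(x)$. Hence $\mathrm{rk}(v)\le\mathrm{rk}(x)$.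

By (G5), every $x\in M$ has $D(x,v)$ for some $v$. So $(M,R_1)$ is c.w.f.

\emph{Step 2. If $\mathrm{rk}(x)=\mathrm{rk}(v)$, then $D(x,v)$.} Induction on the common rank. If $xR_1x'$, then $\mathrm{rk}(x')<\mathrm{rk}(v)$, so $D(x',v)$ fails by Step~1; thus $\neg\langle h\rangle D$ holds at $(x,v)$. If $vR_2v'$, then $\mathrm{rk}(v')<\mathrm{rk}(x)$, so by Lemma~\ref{lem:rank} $x$ sees some $x'$ with $\mathrm{rk}(x')=\mathrm{rk}(v')$, and $D(x',v')$ by the induction hypothesis; thus $[v]\langle h\rangle D$ holds at $(x,v)$. Now (G1) gives $D(x,v)$.

\emph{Step 3. All ranks are finite.} Let $\mathrm{rk}(x)>0$ and take $v$ with $D(x,v)$. Since $[h]\bot$ fails, (G3) gives a successor $x'$ of $x$ such that $D\vee\langle h\rangle D$ holds at $(x',v')$, and hence $\mathrm{rk}(v')\le\mathrm{rk}(x')$, for all successors $v'$ of $v$. Then $\mathrm{rk}(x')<\mathrm{rk}(x)=\mathrm{rk}(v)\le\mathrm{rk}(x')+1$, so $\mathrm{rk}(x)$ is a successor ordinal. Thus no $x$ has rank $\omega$, and by Lemma~\ref{lem:rank} no $x$ has larger rank either. By (G4) and Step~1, every $v$ has the rank of some $x$, so ranks in $N$ are finite too.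

\emph{Step 4. All finite ranks occur.} By (G6), $M\neq\emptyset$. Given $x$, (G5) yields $v,v'$ with $vR_2v'$ and $D(x,v')$, so $\mathrm{rk}(v)>\mathrm{rk}(x)$, and (G4) yields $x'$ with $\mathrm{rk}(x')=\mathrm{rk}(v)$. So ranks are unbounded in $\omega$ in both $M$ and $N$, and by Lemma~\ref{lem:rank} every natural number occurs in both.
\end{proof}

\begin{remark}
On $(\omega\cdot2+1,>)\times(\omega\cdot2+1,>)$ with $M=N=\omega\cdot2$ and $D$ the diagonal, all conjuncts of $\gamma$ hold except (G3), which fails at $(\omega,\omega)$. On $(n+1,>)\times(n+1,>)$ with $M=N=\{0,\dots,n-1\}$, $n\ge1$, all conjuncts hold except (G5), and (G5) with one diamond in place of two holds as well.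
\end{remark}

\section{Simulating programs}\label{sec:simulation}

Fix a program $P$ with $k$ registers; $p$ ranges over $p_1,\dots,p_k$. As in Section~\ref{sec:toy}, certain points, now rows marked by a letter $T$, are responsible for sets of configurations. A row $t$ is responsible for $(q,n)$ if it sees a row $v\in N$ of rank $n$ that carries the letter $K_q$. A unimodal formula evaluated at $t$ could not tell the ranks apart, but at the point $(x,t)$ the column $x$ serves as a ruler: the formula $\langle v\rangle(D\wedge K_q)$ says that $t$ is responsible for $(q,\mathrm{rk}(x))$. What remains is to relate $n$ to $pn$, and to store the oracle.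

\subsection{Multiplication by a prime}

We take a letter $E_p$ that is to hold at $(x,v)$ iff $\mathrm{rk}(x)=p\cdot\mathrm{rk}(v)$. It is defined like the diagonal, with $p$ horizontal steps for one vertical step:
\[
\text{(P1)}\quad\boxplus\big(M\wedge N\to(E_p\leftrightarrow(B_p\wedge\neg\langle h\rangle B_p))\big)\ \text{ for each }p,\qquad\text{where }B_p=[v]\langle h\rangle^pE_p .
\]
For $p=2$: in a row of rank $0$, $B_2$ is vacuous, so $E_2$ holds where $[h]\bot$ does, at rank $0$. In a row of rank $1$, $B_2$ asks for two steps from $x$ to a column of rank $0$, so $\mathrm{rk}(x)\ge2$, and $E_2$ holds at rank exactly $2$.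

\begin{lemma}\label{lem:mult}
In a graded model, \textup{(P1)} holds at the root iff for all $p$, $x\in M$ and $v\in N$ we have $E_p(x,v)\iff\mathrm{rk}(x)=p\cdot\mathrm{rk}(v)$.
\end{lemma}

\begin{proof}
Fix $p$ and $v$ of rank $n$, and suppose that the stated equivalence holds in all rows of rank below $n$. We show that $B_p\wedge\neg\langle h\rangle B_p$ holds at $(x,v)$ iff $\mathrm{rk}(x)=pn$. This proves both directions, the direction ``only if'' by induction on $n$.

Let $\mathrm{rk}(v')=m<n$. Then $(x,v')\models\langle h\rangle^pE_p$ iff there is a chain $xR_1x_1R_1\cdots R_1x_p$ in $M$ with $\mathrm{rk}(x_p)=pm$. Ranks drop at each step, so this implies $\mathrm{rk}(x)\ge pm+p$. Conversely, if $\mathrm{rk}(x)\ge pm+p$, Lemma~\ref{lem:rank} lets us choose $x_i$ of rank $pm+p-i$ successively. The successors of $v$ have exactly the ranks $0,\dots,n-1$, so $(x,v)\models B_p$ iff $\mathrm{rk}(x)\ge pn$; for $n=0$ both sides are trivially true. Finally, $\mathrm{rk}(x)\ge pn$ while no successor of $x$ has rank $\ge pn$ means, again by Lemma~\ref{lem:rank}, that $\mathrm{rk}(x)=pn$.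
\end{proof}

\subsection{The formula of a program}

The oracle is a letter $\xi$ on columns. It must depend only on the rank of the column, and in fact only on the exponent of $2$ in the rank. Two columns cannot be compared directly, so we copy the value to a letter $\eta$ on rows and compare through $D$ and $E_p$. Put
\[
\sigma_q=\langle v\rangle(D\wedge K_q),\qquad\tau^p_q=\langle v\rangle(E_p\wedge K_q),
\]
and let $\pi_P$ be the conjunction of (P1) and
\begin{align*}
\text{(P0)}\quad&\mathrm{col}(\xi),\ \mathrm{row}(\eta),\ \mathrm{row}(T),\ \text{and }\mathrm{row}(K_q)\text{ for }q\in Q,\\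
\text{(P2)}\quad&\boxplus\big(M\wedge N\wedge D\to(\xi\leftrightarrow\eta)\big),\ \text{and }\boxplus\big(M\wedge N\wedge E_p\to(\xi\leftrightarrow\eta)\big)\text{ for odd }p,\\
\text{(P3)}\quad&\Diamond_v\big(T\wedge\langle h\rangle(\langle h\rangle\top\wedge[h][h]\bot\wedge\sigma_{q_0})\big),\\
\text{(P4)}\quad&\boxplus(M\wedge T\to\theta_q)\text{ for }q\in Q,
\end{align*}
where $\theta_q$ depends on the instruction of $q$, with $p=p_j$:
\begin{align*}
\mathrm{inc}_j(q'):\quad&\tau^p_q\to\sigma_{q'},\\
\mathrm{dec}_j(q',q''):\quad&(\sigma_q\wedge\langle v\rangle E_p\to\tau^p_{q'})\wedge(\sigma_q\wedge\neg\langle v\rangle E_p\to\sigma_{q''}),\\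
\mathrm{choose}(q',q''):\quad&\sigma_q\to\sigma_{q'}\wedge\sigma_{q''},\\
\mathrm{query}(q',q''):\quad&(\sigma_q\wedge\xi\to\sigma_{q'})\wedge(\sigma_q\wedge\neg\xi\to\sigma_{q''}),\\
\mathrm{rec}(q'):\quad&\sigma_q\to\Diamond_v(T\wedge\sigma_{q'}),\\
\mathrm{halt}:\quad&\top.
\end{align*}
The diamond $\Diamond_v$ in (P3) and in the rec clause is not relativized to $N$: the rows in $T$ are not subject to the bound on ranks. In a graded model satisfying (P0), define for every row $t$
\[
O(t)=\{(q,n)\in Q\times\omega:\text{ there is }v\in N\text{ with }tR_2v,\ \mathrm{rk}(v)=n,\ v\in K_q\}.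
\]
The next lemma translates the building blocks of $\theta_q$.

\begin{lemma}\label{lem:dict}
Let a graded model satisfy \textup{(P0)} and \textup{(P1)} at the root. Let $t$ be a row and $x\in M$ a column of rank $a$.
\begin{enumerate}
\item[(i)] $(x,t)\models\sigma_q$ iff $(q,a)\in O(t)$.
\item[(ii)] $(x,t)\models\tau^p_q$ iff $p\mid a$ and $(q,a/p)\in O(t)$.
\item[(iii)] If $a\ge1$ and $(q,a)\in O(t)$ for some $q$, then $(x,t)\models\langle v\rangle E_p$ iff $p\mid a$.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (i) and (ii) and ``only if'' in (iii) restate the definition of $O(t)$ using gradedness and Lemma~\ref{lem:mult}. For ``if'' in (iii), let $v$ witness $(q,a)\in O(t)$. As $a/p<a$, Lemma~\ref{lem:rank} gives $v'$ of rank $a/p$ with $vR_2v'$. Then $tR_2v'$ by transitivity, and $E_p(x,v')$.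
\end{proof}

\subsection{From models to oracles}

\begin{lemma}\label{lem:sound}
Let $\pi_P$ hold at the root of a graded model. Then there are $X\subseteq\omega$ and $t_0\in T$ such that every run under $\to_X$ with at least $m$ rec-steps gives a chain $t_0R_2t_1R_2\cdots R_2t_m$ in $T$, and every recurrent run gives an infinite chain $t_0R_2t_1R_2\cdots$ in $T$.
\end{lemma}

\begin{proof}
\emph{The oracle.} Fix $n$. There are columns in $M$ and rows in $N$ of rank $n$, and $D$ holds between any such column and any such row. By the first part of (P2), $\xi$ at all these columns and $\eta$ at all these rows have one common truth value $\hat X(n)$. For odd $p$ take $x$ of rank $pn$ and $v$ of rank $n$; then $E_p(x,v)$, and the second part of (P2) gives $\hat X(pn)=\hat X(n)$. Let $X=\{i:\hat X(2^i)\text{ is true}\}$. If $n\ge1$ has all prime factors among $p_1,\dots,p_k$, we may remove its odd prime factors one at a time and get $\hat X(n)=\hat X(2^{v_2(n)})$. So for such $n$, $\hat X(n)$ is true iff $v_2(n)\in X$.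

\emph{One step.} Let $t\in T$, let $(q,n)\in O(t)$ occur in a run, and let $(q,n)\to_Xc$. We claim that $c\in O(t)$ if the instruction of $q$ is not rec, and $c\in O(t')$ for some $t'\in T$ with $tR_2t'$ if it is. By (P4), $\theta_q$ holds at $(x,t)$ for all $x\in M$; we use Lemma~\ref{lem:dict} throughout. For $\mathrm{inc}_j(q')$ take $x$ of rank $pn$. Then $\tau^p_q$ holds at $(x,t)$, hence $\sigma_{q'}$, and so $(q',pn)\in O(t)$. In the other cases take $x$ of rank $n$, so that $\sigma_q$ holds at $(x,t)$. For $\mathrm{dec}_j(q',q'')$: if $p\mid n$, then $\langle v\rangle E_p$ holds, hence $\tau^p_{q'}$, and $(q',n/p)\in O(t)$; if $p\nmid n$, then $\langle v\rangle E_p$ fails, hence $\sigma_{q''}$ holds, and $(q'',n)\in O(t)$. For $\mathrm{choose}(q',q'')$ both $(q',n)$ and $(q'',n)$ are in $O(t)$. For $\mathrm{query}(q',q'')$, $\xi$ holds in column $x$ iff $v_2(n)\in X$, because $n$ occurs in a run; so $(q',n)\in O(t)$ if $v_2(n)\in X$ and $(q'',n)\in O(t)$ otherwise. For $\mathrm{rec}(q')$ there is $t'\in T$ with $tR_2t'$ and $(x,t')\models\sigma_{q'}$, that is, $(q',n)\in O(t')$.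

\emph{Runs.} By (P3) there are $t_0\in T$ and $x\in M$ with $(x,t_0)\models\sigma_{q_0}$, where $x$ has a successor in $M$ and no successor of $x$ in $M$ has one. So $\mathrm{rk}(x)=1$ and $(q_0,1)\in O(t_0)$. Follow a run, keeping the current row at each non-rec step and moving to the row $t'$ at each rec-step. The current configuration always lies in $O$ of the current row, and the rows visited form the required chain.
\end{proof}

The sets $O(t)$ may contain configurations that no run reaches, and a row may carry several letters $K_q$. This does no harm, since only closure properties of $O(t)$ are used.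

\subsection{From oracles to models}

For the converse we build a frame from $P$ and an arbitrary $X$. It has a spine $v_0,v_1,\dots$ that provides the ranks, one point $v^q_n$ of rank $n$ for each configuration, and a tree of $T$-rows that records how responsibility is handed on.

For a configuration $c$ let $\mathrm{Reach}(c)$ be the set of configurations reachable from $c$ in zero or more steps of $\to_X$. Let $S$ be the set of sequences $s=(c_0,\dots,c_m)$, $m\ge0$, such that $c_0=(q_0,1)$ and each $c_{i+1}$ is the successor of some $(q,n)\in\mathrm{Reach}(c_i)$ where $q$ has a rec-instruction. Let $\ell(s)=c_m$ be the last entry and $\mathrm{Reach}(s)=\mathrm{Reach}(\ell(s))$. If $s'$ extends $s$, then $\ell(s')\in\mathrm{Reach}(s)$, and so $\mathrm{Reach}(s')\subseteq\mathrm{Reach}(s)$. The frame $\mathfrak T=\mathfrak T(P,X)$ has the points $r$, all $s\in S$, $v_n$ for $n\ge0$, and $v^q_n$ for $q\in Q$, $n\ge1$, and the following relation: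
\begin{itemize}
\item $r$ sees every point other than $r$;
\item $s$ sees its proper extensions in $S$, all $v_n$, and those $v^q_n$ with $(q,n)\in\mathrm{Reach}(s)$;
\item $v_n$ and $v^q_n$ see exactly $v_0,\dots,v_{n-1}$.
\end{itemize}
In this section the first component can be $(\omega+1,>)$, but Section~\ref{sec:transpose} needs taller ordinals, so we allow them now.

\begin{lemma}\label{lem:complete}
For all $P$ and $X$, the frame $\mathfrak T$ is countable, transitive and rooted. If no run under $\to_X$ is recurrent, then $\mathfrak T$ is c.w.f. For every ordinal $\lambda\ge\omega$ there is a graded model on $(\lambda+1,>)\times\mathfrak T$ with $T=S$ in which $\pi_P$ holds at the root $(\lambda,r)$.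
\end{lemma}

\begin{proof}
\emph{The frame.} Consider two consecutive steps $y,y',y''$. No point sees $r$, so the case $y=r$ is settled. Let $y=s\in S$. If $y''=v_n$, then $s$ sees it. Otherwise $y'=s'\in S$, and $y''$ is a proper extension of $s'$, hence of $s$, or $y''=v^q_n$ with $(q,n)\in\mathrm{Reach}(s')\subseteq\mathrm{Reach}(s)$. If $y$ is $v_n$ or $v_n^q$, then $y'=v_m$ and $y''=v_l$ with $l<m<n$. So $\mathfrak T$ is transitive.

An infinite chain contains $r$ at most once. Once it leaves $S$ it never returns and its indices decrease, so after its first point it lies in $S$. The union of such a chain is an infinite sequence $c_0,c_1,\dots$ in which $c_{i+1}$ is reached from $c_i$ by a finite path ending with a rec-step. Concatenating these paths gives a recurrent run.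

\emph{The model.} Let $M=\omega\subseteq\lambda+1$, let $N$ consist of all $v_n$ and $v^q_n$, let $T=S$ and $K_q=\{v^q_n:n\ge1\}$. The rank of $x<\omega$ in $(M,>)$ is $x$, and $\mathrm{rk}(v_n)=\mathrm{rk}(v^q_n)=n$ in $N$ by induction on $n$. Let $D$ and $E_p$ hold only at points $(x,v)\in M\times N$, namely iff $x=\mathrm{rk}(v)$ and iff $x=p\cdot\mathrm{rk}(v)$, respectively. Let $\hat X(0)$ be false and $\hat X(n)$ be true iff $v_2(n)\in X$, for $n\ge1$. Let $\xi=\{x\in M:\hat X(x)\}$ and $\eta=\{v\in N:\hat X(\mathrm{rk}(v))\}$.

This model is graded and satisfies (P0) by construction, and (P1) by Lemma~\ref{lem:mult}. The first part of (P2) holds by the choice of $\xi$ and $\eta$. The second part says $\hat X(pn)=\hat X(n)$ for odd $p$, which holds since $v_2(pn)=v_2(n)$ for $n\ge1$ and $p\cdot0=0$. The points of $K_q$ seen from $s$ are the $v_n^q$ with $(q,n)\in\mathrm{Reach}(s)$, so $O(s)=\mathrm{Reach}(s)$. For (P3) take the row $s=(c_0)$ and the column $1$; here $(q_0,1)\in O(s)$.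

For (P4) fix $s\in S$, $x<\omega$ and $q$, and use Lemma~\ref{lem:dict} and the closure of $O(s)$ under $\to_X$. For $\mathrm{inc}_j(q')$: if $\tau^p_q$ holds at $(x,s)$, then $x=pn$ with $(q,n)\in O(s)$, so $(q',x)\in O(s)$ and $\sigma_{q'}$ holds. In the other cases we may assume $\sigma_q$, that is, $(q,x)\in O(s)$, and in particular $x\ge1$. For $\mathrm{dec}_j(q',q'')$: if $\langle v\rangle E_p$ holds, then $p\mid x$ and $(q',x/p)\in O(s)$, which is $\tau^p_{q'}$; if it fails, then $p\nmid x$ and $(q'',x)\in O(s)$, which is $\sigma_{q''}$. For $\mathrm{choose}(q',q'')$ both successors are in $O(s)$. For $\mathrm{query}(q',q'')$ the successor is $(q',x)$ if $\xi$ holds in column $x$ and $(q'',x)$ if not. For $\mathrm{rec}(q')$ let $s'$ be $s$ extended by $(q',x)$. Then $s'\in S$, $s$ sees $s'$, and $(q',x)\in O(s')$, so $\sigma_{q'}$ holds at $(x,s')$.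
\end{proof}

\begin{example}\label{ex:countdown}
Let $k=1$ and let $P$ have the instructions $q_0\colon\mathrm{choose}(q_1,q_2)$, $q_1\colon\mathrm{inc}_1(q_0)$, $q_2\colon\mathrm{dec}_1(q_3,q_4)$, $q_3\colon\mathrm{rec}(q_2)$, $q_4\colon\mathrm{halt}$. The program guesses a number and counts it down, with one rec per decrement. It has an infinite run but no recurrent one. From $(q_0,1)$ all $(q_3,2^i)$ are reachable, and from $(q_2,2^i)$ exactly the $(q_3,2^j)$ with $j<i$. So $S$ consists of the sequences $((q_0,1),(q_2,2^{i_1}),\dots,(q_2,2^{i_m}))$ with $i_1>\dots>i_m$. In $S$, a sequence ending in $(q_2,2^i)$ has rank $i$, and $((q_0,1))$ has rank $\omega$. This height is forced: by Lemma~\ref{lem:sound}, in every graded model of $\pi_P$ the row $t_0$ starts chains in $T$ of every finite length. This is why $T$ must be kept apart from $N$, where all ranks are finite.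
\end{example}

\subsection{The product $\mathbf{K4}\times\mathbf{GL}$}

Let $\varphi_P=\gamma\wedge\pi_P$. The map $P\mapsto\varphi_P$ is computable.

\begin{proposition}\label{prop:phi}
\begin{enumerate}
\item[(i)] If $\varphi_P$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1$ transitive and $\mathfrak F_2\models\mathbf{GL}$, then $P\in\mathrm{NR}$.
\item[(ii)] If $P\in\mathrm{NR}$, then $\varphi_P$ is satisfied in $(\omega+1,>)\times\mathfrak T$ for a countable frame $\mathfrak T\models\mathbf{GL}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Passing to generated subframes, we may assume that $\varphi_P$ holds at the root of a rooted model. The model is graded by Lemma~\ref{lem:grid}(ii). For the set $X$ of Lemma~\ref{lem:sound}, a recurrent run would give an infinite chain in $\mathfrak F_2$. So $X$ witnesses $P\in\mathrm{NR}$.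

(ii) Take a witness $X$, apply Lemma~\ref{lem:complete} with $\lambda=\omega$, and use Lemma~\ref{lem:grid}(i) for $\gamma$.
\end{proof}

So $P\in\mathrm{NR}$ iff $\varphi_P$ is satisfiable in $\mathbf{K4}\times\mathbf{GL}$, and by Lemma~\ref{lem:NR} satisfiability in $\mathbf{K4}\times\mathbf{GL}$ is $\Sigma^1_2$-hard. Converse well-foundedness of $\mathfrak F_2$ cannot be dropped from (i): by Lemmas~\ref{lem:complete} and~\ref{lem:grid}(i), $\varphi_P$ is satisfiable in $\mathbf{K4}\times\mathbf{K4}$ for every program $P$.

\section{Reflexive components}\label{sec:reflexive}

The formula $\gamma$ is not satisfiable when the first frame is reflexive: there $D(x,v)$ implies $\langle h\rangle D$ at $(x,v)$, so (G1) forbids $D$ on $M\times N$, against (G5) and (G6). We need to speak of strict steps in a reflexive frame. Color the points by a letter $a$, and count as a step a passage from an $a$-point to an $a$-point through a point without $a$. Such a passage cannot stand still.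

For a bimodal formula $\varphi$ and a letter $a$ not in $\varphi$, define $\psi^*$ for subformulas $\psi$ of $\varphi$ by recursion: letters are unchanged, ${}^*$ commutes with Boolean connectives and $\Box_v$, and
\[
(\Box_h\psi)^*=\Box_h\big(\neg a\to\Box_h(a\to\psi^*)\big).
\]
Put $\varphi^h=a\wedge\mathrm{col}(a)\wedge\varphi^*$. The formula $\varphi^v$ is defined in the same way with $h$ and $v$ exchanged and $\mathrm{row}$ in place of $\mathrm{col}$.

On the side of frames, we split every point in two. For a $\mathbf{GL}$-frame $\mathfrak F=(W,R)$ let $d\mathfrak F=(W\times\{0,1\},\le)$, where $(u,i)\le(u',j)$ iff $uRu'$, or $u=u'$ and $i\le j$. For instance, if $W=\{u,u'\}$ and $uRu'$, then $d\mathfrak F$ is the chain $(u,0)<(u,1)<(u',0)<(u',1)$.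

\begin{lemma}\label{lem:double}
If $\mathfrak F\models\mathbf{GL}$, then $d\mathfrak F\models\mathbf{Grz}$. If moreover $\mathfrak F$ is a strict linear order, then $d\mathfrak F\models\mathbf{Grz.3}$.
\end{lemma}

\begin{proof}
The relation $\le$ is reflexive. If $(u,i)\le(u',j)\le(u'',l)$ and at least one of the two steps uses $R$, then $uRu''$ by transitivity of $R$; otherwise $u=u'=u''$ and $i\le j\le l$. If here $(u'',l)=(u,i)$, the first case is impossible as $R$ is irreflexive, and the second gives $i=j$; so $\le$ is antisymmetric. In a strictly ascending chain, a step that keeps the first coordinate goes from $0$ to $1$, so no two consecutive steps do this, and an infinite such chain would project to an infinite $R$-chain. If $R$ is a strict linear order, any two points of $d\mathfrak F$ are comparable.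
\end{proof}

\begin{lemma}\label{lem:color}
\begin{enumerate}
\item[(i)] If $\varphi^h$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$, both transitive, then $\varphi$ is satisfied in $\mathfrak G\times\mathfrak F_2'$, where $\mathfrak G$ is transitive and $\mathfrak F_2'$ is a generated subframe of $\mathfrak F_2$. If $\mathfrak F_1\models\mathbf{Grz}$, then $\mathfrak G\models\mathbf{GL}$.
\item[(ii)] If $\varphi$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1\models\mathbf{GL}$ and $\mathfrak F_2$ transitive, then $\varphi^h$ is satisfied in $d\mathfrak F_1\times\mathfrak F_2$.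
\end{enumerate}
The same holds for $\varphi^v$ with the coordinates exchanged.
\end{lemma}

\begin{proof}
The last sentence follows by the symmetry of the definitions.

(i) Let $\varphi^h$ hold at $(r_1,r_2)$ and pass to the subframes $\mathfrak F_1',\mathfrak F_2'$ generated by $r_1,r_2$. By $\mathrm{col}(a)$, the letter $a$ defines a set $A$ of columns, and $r_1\in A$. Let $\mathfrak G=(A,R')$, where $uR'u'$ iff $uR_1wR_1u'$ for some point $w\notin A$ of $\mathfrak F_1'$. If $uR_1wR_1u'R_1w'R_1u''$, then $uR_1wR_1u''$; so $R'$ is transitive. An infinite chain $u_0R'u_1R'\cdots$ gives a chain $u_0R_1w_0R_1u_1R_1w_1\cdots$ in which consecutive points are distinct, since $u_i\in A$ and $w_i\notin A$. This is impossible if $\mathfrak F_1\models\mathbf{Grz}$, so in that case $\mathfrak G\models\mathbf{GL}$.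

Restrict the valuation to $\mathfrak G\times\mathfrak F_2'$. We show by induction on $\psi$ that for $u\in A$, $\psi^*$ holds at $(u,v)$ in the old model iff $\psi$ holds at $(u,v)$ in the new one. Letters and Boolean connectives need no argument, and $(u,v)$ has the same vertical successors in both models. Finally, $(\Box_h\psi)^*$ holds at $(u,v)$ iff $\psi^*$ holds at $(u',v)$ whenever $uR_1wR_1u'$ with $w\notin A$ and $u'\in A$, that is, whenever $uR'u'$. So $\varphi$ holds at $(r_1,r_2)$ in the new model.

(ii) On $d\mathfrak F_1\times\mathfrak F_2$ let a letter of $\varphi$ hold at $((u,i),v)$ iff it holds at $(u,v)$, and let $a$ hold at $((u,i),v)$ iff $i=0$. Then $\mathrm{col}(a)$ holds everywhere. We have $(u,0)\le(w,1)$ iff $u=w$ or $uR_1w$, and $(w,1)\le(u',0)$ iff $wR_1u'$. So there is $w$ with $(u,0)\le(w,1)\le(u',0)$ iff $uR_1u'$: take $w=u$ for one direction and use transitivity for the other. Hence $(\Box_h\psi)^*$ holds at $((u,0),v)$ iff $\psi^*$ holds at $((u',0),v)$ for all $u'$ with $uR_1u'$. By induction on $\psi$, $\psi^*$ holds at $((u,0),v)$ iff $\psi$ holds at $(u,v)$. So $\varphi^h$ holds at $((u,0),v)$ when $\varphi$ holds at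 $(u,v)$.
\end{proof}

All hardness results now follow one pattern.

\begin{lemma}\label{lem:transfer}
Let $P\mapsto\chi_P$ be a computable map from programs to formulas such that
\begin{enumerate}
\item[(a)] if $\chi_P$ is satisfied in a product of a transitive frame and a $\mathbf{GL}$-frame, then $P\in\mathrm{NR}$;
\item[(b)] for each $P\in\mathrm{NR}$, $\chi_P$ is satisfied in a product $\mathfrak A_P\times\mathfrak B_P$ of $\mathbf{GL}$-frames.
\end{enumerate}
Let $\mathbf{K4}\subseteq L_1$, and suppose that $L_1$ is valid (1) in all $\mathfrak A_P$ or (2) in all $d\mathfrak A_P$. Suppose that (3) $\mathbf{GL}\subseteq L_2$ and $L_2$ is valid in all $\mathfrak B_P$, or (4) $\mathbf{Grz}\subseteq L_2$ and $L_2$ is valid in all $d\mathfrak B_P$. Then satisfiability in $L_1\times L_2$ is $\Sigma^1_2$-hard.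
\end{lemma}

\begin{proof}
Fix one of (1), (2) and one of (3), (4) that hold. Let $\chi'_P$ be $\chi_P$ in case (1) and $\chi_P^h$ in case (2), and let $\chi''_P$ be $\chi'_P$ in case (3) and $(\chi'_P)^v$, with another fresh letter, in case (4). By Lemma~\ref{lem:NR} it suffices to show that $P\in\mathrm{NR}$ iff $\chi''_P$ is satisfiable in $L_1\times L_2$.

Let $P\in\mathrm{NR}$. Let $\mathfrak A$ be $\mathfrak A_P$ in case (1) and $d\mathfrak A_P$ in case (2), and let $\mathfrak B$ be $\mathfrak B_P$ in case (3) and $d\mathfrak B_P$ in case (4). By (b) and Lemma~\ref{lem:color}(ii) for $h$, $\chi'_P$ is satisfied in $\mathfrak A\times\mathfrak B_P$. As $\mathfrak A$ is transitive, Lemma~\ref{lem:color}(ii) for $v$ shows that $\chi''_P$ is satisfied in $\mathfrak A\times\mathfrak B$. Here $\mathfrak A\models L_1$ and $\mathfrak B\models L_2$.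

Conversely, let $\chi''_P$ be satisfied in $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_i\models L_i$. Then $\mathfrak F_1$ is transitive, and $\mathfrak F_2$ is a $\mathbf{GL}$-frame in case (3) and a $\mathbf{Grz}$-frame in case (4). So $\chi'_P$ is satisfied in a product of a transitive frame and a $\mathbf{GL}$-frame, by Lemma~\ref{lem:color}(i) for $v$ in case (4). The same then holds for $\chi_P$, by Lemma~\ref{lem:color}(i) for $h$ in case (2), since a generated subframe of a $\mathbf{GL}$-frame is a $\mathbf{GL}$-frame. By (a), $P\in\mathrm{NR}$.
\end{proof}

\begin{proposition}\label{prop:A}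
Under hypothesis \textup{(A)} of Theorem~\ref{thm:general}, satisfiability in $L_1\times L_2$ is $\Sigma^1_2$-hard.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:transfer} to $\chi_P=\varphi_P$ with $\mathfrak A_P=(\omega+1,>)$ and $\mathfrak B_P$ the frame $\mathfrak T$ of Proposition~\ref{prop:phi}(ii). Since $(\omega+1,>)\models\mathbf{GL.3}$ and $d(\omega+1,>)\models\mathbf{Grz.3}$ by Lemma~\ref{lem:double}, condition (1) holds if $L_1\subseteq\mathbf{GL.3}$ and (2) holds if $L_1\subseteq\mathbf{Grz.3}$. Condition (3) holds if $L_2=\mathbf{GL}$, and (4) holds if $L_2=\mathbf{Grz}$, because $d\mathfrak T\models\mathbf{Grz}$.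
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Satisfiability in $\mathbf{K4}\times\mathbf{GL}$ is $\Sigma^1_2$-hard by Section~\ref{sec:simulation}. Satisfiability in $\mathbf{Grz}\times\mathbf{Grz}$ is $\Sigma^1_2$-hard by Proposition~\ref{prop:A}, as $\mathbf{K4}\subseteq\mathbf{Grz}\subseteq\mathbf{Grz.3}$. Both problems are $\Sigma^1_2$ by Proposition~\ref{prop:upper}. The map $\varphi\mapsto\neg\varphi$ reduces validity to the complement of satisfiability and conversely, so validity is $\Pi^1_2$-complete. If it were $\Sigma^1_2$, then every $\Pi^1_2$ set would be $\Sigma^1_2$ by (H1), against (H2). By (H1) it is then neither $\Pi^1_1$ nor r.e.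
\end{proof}

\section{A linear second component}\label{sec:transpose}

The frame $\mathfrak T$ is not weakly connected: its root sees $v_1$ and $v_1^{q_0}$, which are distinct and do not see each other. If $L_2$ is $\mathbf{GL.3}$, this frame must therefore move to the first coordinate. Exchanging the coordinates in all of $\varphi_P$ does not work, because the first frame is only known to be transitive, and its converse well-foundedness would be needed twice. The first use is avoided by keeping $\gamma$ as it is: its content, gradedness, is symmetric in the two coordinates. For the second use we add a formula that maps chains of $T$-columns to chains in the second frame.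

For a formula $\varphi$ let $\varphi^\top$ be obtained by exchanging $\Box_h$ with $\Box_v$ and the letter $M$ with the letter $N$. This exchanges $\langle h\rangle$ with $\langle v\rangle$ and $\mathrm{col}$ with $\mathrm{row}$. For a model $\mathfrak M$ on $\mathfrak F_1\times\mathfrak F_2$ let $\mathfrak M^\top$ be the model on $\mathfrak F_2\times\mathfrak F_1$ in which a letter $z$ holds at $(y,u)$ iff $z^\top$ holds at $(u,y)$ in $\mathfrak M$. Induction on $\varphi$ gives
\begin{equation}\label{eq:transpose}
\mathfrak M,(u,y)\models\varphi^\top\iff\mathfrak M^\top,(y,u)\models\varphi ,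
\end{equation}
since a horizontal step in $\mathfrak M^\top$ is a vertical step in $\mathfrak M$ and vice versa. Also $(\mathfrak M^\top)^\top=\mathfrak M$, and $\mathfrak M$ is graded iff $\mathfrak M^\top$ is. In $\pi_P^\top$ the letters $T$ and $K_q$ mark columns, and rows in $N$ are the rulers. With a new letter $\Delta$ put
\[
\delta=\boxplus\big(T\wedge\Delta\to\Box_h(T\to\Diamond_v\Delta)\big)\wedge\Box^+_h(T\to\Diamond_v\Delta),\qquad\psi_P=\gamma\wedge\pi_P^\top\wedge\delta .
\]
The formula $\delta$ says that every $T$-column has a $\Delta$ in some row, and that a step from one $T$-column to another can be matched by a step between such rows. In the intended model, $\Delta$ is the graph of the rank function of the tree $S$.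

\begin{proposition}\label{prop:psi}
\begin{enumerate}
\item[(i)] If $\psi_P$ is satisfied in $\mathfrak F_1\times\mathfrak F_2$ with $\mathfrak F_1$ transitive and $\mathfrak F_2\models\mathbf{GL}$, then $P\in\mathrm{NR}$.
\item[(ii)] If $P\in\mathrm{NR}$, then $\psi_P$ is satisfied in $\mathfrak T\times(\lambda+1,>)$ for a countable frame $\mathfrak T\models\mathbf{GL}$ and a countable ordinal $\lambda$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) We may assume that $\psi_P$ holds at the root of a rooted model $\mathfrak M$. By Lemma~\ref{lem:grid}(ii), $\mathfrak M$ is graded, so $\mathfrak M^\top$ is graded, and $\pi_P$ holds at its root by \eqref{eq:transpose}. Lemma~\ref{lem:sound} assumes nothing about chains outside $M$ and $N$, so it applies to $\mathfrak M^\top$, whose second component is $\mathfrak F_1$. It gives $X$ such that a recurrent run under $\to_X$ yields an infinite chain $t_0R_1t_1R_1\cdots$ of columns of $\mathfrak M$ in $T$. Suppose there is such a chain. By the second conjunct of $\delta$ there is a row $y_0$ with $\Delta(t_0,y_0)$. Given $y_i$ with $\Delta(t_i,y_i)$, the first conjunct gives $\Diamond_v\Delta$ at $(t_{i+1},y_i)$,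 that is, a row $y_{i+1}$ with $y_iR_2y_{i+1}$ and $\Delta(t_{i+1},y_{i+1})$. This is an infinite chain in $\mathfrak F_2$, a contradiction. So $X$ witnesses $P\in\mathrm{NR}$.

(ii) Take a witness $X$ and $\mathfrak T=\mathfrak T(P,X)$, which is a countable $\mathbf{GL}$-frame by Lemma~\ref{lem:complete}. Let $\rho(s)$ be the rank of $s$ in $S$ under proper extension. By Lemma~\ref{lem:rank} every ordinal below $\rho(s)$ is the rank of an element of the countable set $S$, so $\rho(s)$ is countable, and there is a countable $\lambda\ge\omega$ with $\lambda>\rho(s)$ for all $s$. Let $\mathfrak N$ be the model on $(\lambda+1,>)\times\mathfrak T$ from Lemma~\ref{lem:complete}, and $\mathfrak M=\mathfrak N^\top$, a model on $\mathfrak T\times(\lambda+1,>)$ with root $(r,\lambda)$. It is graded, so $\gamma$ holds at the root by Lemma~\ref{lem:grid}(i), and $\pi_P^\top$ holds there by \eqref{eq:transpose}, as $\mathfrak M^\top=\mathfrak N$. Let the letter $\Delta$, which occurs in neither formula, hold exactly at the points $(s,\rho(s))$, $s\in S$. In $\mathfrak M$ the letter $T$ marks the columns in $S$. If $T\wedge\Delta$ holds at $(s,\rho(s))$ and $s$ sees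 $s'\in S$, then $\rho(s')<\rho(s)$, so $(s',\rho(s))$ sees $(s',\rho(s'))$ vertically. And $(s,\lambda)$ sees $(s,\rho(s))$ because $\lambda>\rho(s)$. So $\delta$ holds at the root.
\end{proof}

For the program of Example~\ref{ex:countdown} the root of $S$ has rank $\omega$, so the proof of (ii) takes $\lambda\ge\omega+1$; this is why Lemma~\ref{lem:complete} was stated for all $\lambda\ge\omega$.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Under (A), satisfiability is $\Sigma^1_2$-hard by Proposition~\ref{prop:A}. Under (B), apply Lemma~\ref{lem:transfer} to $\chi_P=\psi_P$ with $\mathfrak A_P=\mathfrak T$ and $\mathfrak B_P=(\lambda+1,>)$ from Proposition~\ref{prop:psi}(ii). Since $\mathfrak T\models\mathbf{GL}$ and $d\mathfrak T\models\mathbf{Grz}$, condition (1) holds if $L_1\subseteq\mathbf{GL}$ and (2) holds if $L_1\subseteq\mathbf{Grz}$. Since $(\lambda+1,>)\models\mathbf{GL.3}$ and $d(\lambda+1,>)\models\mathbf{Grz.3}$ by Lemma~\ref{lem:double}, condition (3) holds if $\mathbf{GL}\subseteq L_2\subseteq\mathbf{GL.3}$ and (4) holds if $\mathbf{Grz}\subseteq L_2\subseteq\mathbf{Grz.3}$. So in both cases satisfiability is $\Sigma^1_2$-hard, and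 validity is $\Pi^1_2$-hard by negating the formula. If both classes of frames are admissible, validity is $\Pi^1_2$ by Proposition~\ref{prop:upper}. The admissibility of the eight listed classes was noted at the beginning of Section~\ref{sec:upper}.
\end{proof}

The proof shows the role of each hypothesis. The lower inclusions, $\mathbf{K4}\subseteq L_1$ and $\mathbf{GL}\subseteq L_2$ or $\mathbf{Grz}\subseteq L_2$, give the transitivity and the chain condition under which a model yields an oracle. The upper inclusions guarantee that the frames we construct, an ordinal and the frame $\mathfrak T$ or their doubles, are frames for $L_1$ and $L_2$. One of the two components must admit $\mathfrak T$ or $d\mathfrak T$, and for this reason the argument does not cover products of two linear logics.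

\begin{thebibliography}{1}

\bibitem{PTML}
\emph{Products of `transitive' modal logics},
\texttt{https://nms.kcl.ac.uk/agi.kurucz/publi/prod.pdf}.

\end{thebibliography}
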